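\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The free boundary isoperimetric problem in the Gauss quarterplane}


\begin{abstract}
In the quarterplane with Gaussian density we determine all regions of given weighted area and least weighted perimeter, where the part of the boundary on the two sides of the quarterplane is not counted. There is a number $A_0$ with $0.0722<A_0<0.0746$ such that for area $A<A_0$ the unique minimizer, up to reflection, is bounded by a ray perpendicular to a side, and for $A_0<A<\frac18$ the unique minimizer is the outside of a quartercircle; at $A_0$ both minimize. This proves Conjecture 3.3 of \cite{source}. The main step is that every noncircular arc that joins the two sides and satisfies the first-order conditions is unstable.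
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $S=\{x\ge 0,\ y\ge 0\}$, and weight both area and length by the Gaussian density
\[
f=\frac1{2\pi}e^{-r^2/2},\qquad r^2=x^2+y^2 .
\]
We write $\mu$ for weighted area, so $\mu(S)=\frac14$. For a measurable set $\Omega\subset S$ let $P(\Omega)$ be the weighted perimeter of $\Omega$ relative to the interior of $S$; for a region with piecewise smooth boundary this is the weighted length of the part of the boundary in $\operatorname{int}S$. The part of the boundary on the two sides of $S$ is free. Regions that differ by a null set are identified. \emph{For given $A\in(0,\frac14)$, which regions of weighted area $A$ have the least perimeter?} We call them minimizers for $A$. A region and its complement in $S$ have the same perimeter, so it suffices to understand $A\le\frac18$.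

\paragraph{Two competitors.} Let $\varphi(c)=\frac1{\sqrt{2\pi}}e^{-c^2/2}$, let $\Phi$ be the normal distribution function, and $\bar\Phi=1-\Phi$. There are two obvious types of curves that meet the sides orthogonally.
\begin{itemize}
\item A \emph{ray} $\{x=c,\ y\ge0\}$ with $c>0$, or its mirror image in the line $y=x$. The region to its right has area and perimeter
\[
A=\tfrac12\bar\Phi(c),\qquad J(A)=\tfrac12\varphi(c)\qquad(0<A<\tfrac14).
\]
The region of area $A$ to the left of a ray has perimeter $J(\frac14-A)$.
\item A \emph{quartercircle} $\{r=R\}$. The region outside it has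
\[
A=\tfrac14e^{-R^2/2},\qquad C(A)=\tfrac14Re^{-R^2/2}\qquad(0<A<\tfrac14).
\]
The region of area $A$ inside a quartercircle has perimeter $C(\frac14-A)$.
\end{itemize}

Which of the two is better depends on $A$. For small $A$ the ray wins. Indeed $C/A=R$ exactly, while the standard bounds $\frac{c}{1+c^2}\varphi(c)\le\bar\Phi(c)\le\frac1c\varphi(c)$ for $c>0$ give $J/A=\varphi(c)/\bar\Phi(c)\le c+\frac1c$; and equality of areas, $e^{-R^2/2}=2\bar\Phi(c)\le\frac2c\varphi(c)$, gives $R^2\ge c^2+2\ln c+\ln\frac\pi2$, which exceeds $(c+\frac1c)^2$ for large $c$. As $A\to\frac14$, on the other hand, $C(A)\to0$ but $J(A)\to\frac12\varphi(0)>0$. So there is a crossover, and the guess is that nothing else happens for $A<\frac18$. This is Conjecture 3.3 of \cite{source}: \emph{In the Gauss quarterplane, there exists $A_0\approx.075$ such that the unique minimizer for a given area $A$ is a ray for $0<A<A_0$. At $A_0$ a quartercircle is also a minimizer and becomes the unique minimizer for $A_0<A<1/8$.} Here a ray bounds the region to its right and a quartercircle the region outside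 it, and uniqueness is understood up to the reflection in $y=x$.

\begin{theorem}\label{thm:main}
There is a unique $A_0\in(0,\frac18)$ with $J(A_0)=C(A_0)$, and $0.0722<A_0<0.0746$. For $0<A<A_0$ the unique minimizer, up to reflection in $y=x$, is the region to the right of a ray. At $A_0$ the minimizers are, up to this reflection, exactly the region to the right of a ray and the region outside a quartercircle. For $A_0<A<\frac18$ the unique minimizer is the region outside a quartercircle.
\end{theorem}

So the conjecture is true; the decimal $.075$ is slightly rough. (Numerically $A_0\approx0.0734$; we do not use this.)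

The difficulty is that the first-order conditions do not visibly exclude other curves; we exclude them by the second variation. We now fix the class of curves.

\begin{definition}\label{def:fbc}
A \emph{free boundary curve} is a connected embedded curve $\gamma\subset S$, smooth up to its endpoints, closed as a set, not containing the origin $O$, of finite weighted length, touching $\partial S$ only at its endpoints and orthogonally there, with all endpoints on $\partial S$, such that
\begin{equation}\label{eq:first}
\kappa-\mathbf x\cdot n=\lambda\quad\text{is constant.}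
\end{equation}
Here $\mathbf x$ is the position vector, $T$ the unit tangent, $n$ the unit normal, and $\kappa$ is defined by $n_s=\kappa T$, $T_s=-\kappa n$ (so a circle with outward normal has $\kappa=1/R$). The curve is \emph{stable} if
\begin{equation}\label{eq:Q}
\mathcal Q(u)=\int_\gamma\big(u_s^2-(\kappa^2+1)u^2\big)f\,ds\ \ge\ 0
\end{equation}
for all continuous, piecewise $C^1$, compactly supported $u$ on $\gamma$ (with no condition at the endpoints) of \emph{mean zero}: $\int_\gamma uf\,ds=0$.
\end{definition}

Equation \eqref{eq:first} says that weighted perimeter is stationary under fixed area, and $\mathcal Q$ is the second variation; both are derived in Section~\ref{sec:reg}.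

\begin{theorem}\label{thm:strong}
\textup{(a)} The stable free boundary curves are exactly the rays and the quartercircles with $R\le\sqrt3$.

\textup{(b)} For $0<A<\frac14$ the least perimeter is $\min\{J(A),\,C(A),\,J(\frac14-A),\,C(\frac14-A)\}$. Up to reflection in $y=x$, the minimizer is the right of a ray for $A<A_0$, the outside of a quartercircle for $A_0<A<\frac18$, the inside of a quartercircle for $\frac18<A<\frac14-A_0$, and the left of a ray for $A>\frac14-A_0$. At $A_0$ and at $\frac14-A_0$ both neighboring types minimize, and no others. At $\frac18$ the minimizers are exactly the inside and the outside of $r=\sqrt{2\ln 2}$.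
\end{theorem}

\paragraph{Plan.} Section~\ref{sec:reg} shows that minimizers are bounded by stable free boundary curves. Section~\ref{sec:types} reduces these to rays and arcs joining the two sides of $S$. Sections~\ref{sec:arcs}--\ref{sec:neg} contain the heart of the matter: a noncircular arc of this kind is unstable. The idea is already visible on quartercircles (Section~\ref{sec:model}): pair the natural destabilizing function $\cos2\theta$ with its partner $\sin2\theta$, so that the trigonometric factors disappear from the second variation. Section~\ref{sec:compare} compares $J$ and $C$ and proves the theorems.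

\section{Minimizers are bounded by stable free boundary curves}\label{sec:reg}

\begin{proposition}\label{prop:reg}
For each $A\in(0,\frac14)$ a minimizer $\Omega$ exists. After a change of $\Omega$ on a null set, the closure $\Gamma$ in $S$ of $\partial\Omega\cap\operatorname{int}S$ is a nonempty, disjoint, locally finite union of free boundary curves with a common $\lambda$ ($n$ pointing out of $\Omega$), and $\mathcal Q(u)\ge0$ for all continuous, piecewise $C^1$, compactly supported $u$ on $\Gamma$ with mean zero. In particular each component of $\Gamma$ is stable.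
\end{proposition}

We call $\Gamma$ the boundary of the minimizer. The proof is by reflection: the images of $\Omega$ in the four quadrants form a symmetric set in the whole plane that almost minimizes perimeter, so interior regularity theory applies, also at the sides and at the corner. This is the first place where the opening angle $\pi/2$ is used.

\paragraph{Existence.} Let $\Omega_k$ be a minimizing sequence. On a ball $B_N$ about $O$ the density is bounded below, so the Euclidean perimeters of $\Omega_k$ in the Lipschitz domain $\operatorname{int}S\cap B_N$ are bounded. By BV-compactness and a diagonal argument a subsequence converges in $L^1_{\rm loc}$ to some $\Omega$. As $\mu$ is finite, the tails are uniformly small, so $\mu(\Omega_k\,\Delta\,\Omega)\to0$ and $\mu(\Omega)=A$. Weighted perimeter is the supremum of the functionals $\int_\Omega\operatorname{div}(fY)$ over $Y\in C_c^1(\operatorname{int}S;\mathbb R^2)$ with $|Y|\le1$. Each is continuous in $L^1_{\rm loc}$, so $P(\Omega)\le\liminf P(\Omega_k)$, and $\Omega$ is a minimizer.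

\paragraph{Almost-minimality in $S$.} Let $p\in S$. A change of $\Omega$ near $p$ alters the area; we restore it by a flow supported away from $p$. Since $0<\mu(\Omega)<\mu(S)$ and $\operatorname{int}S$ is connected, $\Omega$ has positive perimeter in $\operatorname{int}S$. The perimeter measure has no atoms, so there are $\rho_0>0$ and a field $Y\in C_c^\infty(\operatorname{int}S\setminus\overline{B(p,2\rho_0)};\mathbb R^2)$ with $\int_\Omega\operatorname{div}(fY)\neq0$. Let $\phi_t$ be its flow. Then $t\mapsto\mu(\phi_t(\Omega))$ is $C^1$ with nonzero derivative at $0$, and $|P(\phi_t(\Omega))-P(\Omega)|\le c_1|t|$ for small $t$, the change occurring in $\operatorname{supp}Y$. Let $0<\rho\le\rho_0$, and let $F\subset S$ with $\Omega\,\Delta\,F\subset B(p,\rho)$. As $F$ and $\Omega$ agree near $\operatorname{supp}Y$ and $\phi_t$ is the identity on $B(p,2\rho_0)$,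
\[
\mu(\phi_t(F))=\mu(\phi_t(\Omega))+\mu(F)-\mu(\Omega),\qquad |P(\phi_t(F))-P(F)|\le c_1|t| .
\]
If $\rho$ is so small that $\mu(B(p,\rho))$ is small enough, then some $t$ with $|t|\le c_2\,\mu(\Omega\,\Delta\,F)$ gives $\mu(\phi_t(F))=A$. Hence, with $\Lambda=c_1c_2$,
\begin{equation}\label{eq:almost}
P(\Omega)\le P(\phi_t(F))\le P(F)+\Lambda\,\mu(\Omega\,\Delta\,F).
\end{equation}
By a finite covering, $\Lambda$ and the admissible radius can be chosen uniformly for $p$ in a compact subset of $S$.

\paragraph{Reflection.} Let $D_2$ be the group generated by the reflections in the two axes, and let $\hat\Omega\subset\mathbb R^2$ be the union of the images of $\Omega$ under $D_2$. In the plane let $P$ and $\mu$ denote weighted perimeter and area as well. Let $\hat\Omega\,\Delta\,F\Subset B$ with $B$ a small ball. Fold the part of $F$ in the $i$-th quadrant into $S$ by $(x,y)\mapsto(|x|,|y|)$ to get $F_i$, $i=1,\dots,4$. Folding is $1$-Lipschitz, so $\Omega\,\Delta\,F_i$ lies in the ball of the same radius about the folded center. The traces of $\hat\Omega$ on the two sides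 of each axis agree, so the axes carry no perimeter of $\hat\Omega$ and $P(\hat\Omega)=4P(\Omega)$; also $\sum_iP(F_i)\le P(F)$. Summing \eqref{eq:almost} over $F_1,\dots,F_4$ gives
\begin{equation}\label{eq:almosthat}
P(\hat\Omega)\le P(F)+\Lambda\,\mu(\hat\Omega\,\Delta\,F).
\end{equation}

\paragraph{Regularity.} Let $x_0$ range over a compact set and let $\varrho$ be small; the letter $c_3$ denotes a constant, uniform in $x_0$ and $\varrho$, that may change from line to line. Comparing $\hat\Omega$ with $\hat\Omega\setminus B_{\varrho'}(x_0)$ in \eqref{eq:almosthat} and letting $\varrho'\uparrow\varrho$ gives for the Euclidean perimeter $P_E(\hat\Omega;B_\varrho(x_0))\le c_3\varrho$. On $B_\varrho(x_0)$ we have $f=f(x_0)(1+O(\varrho))$. So if $\hat\Omega\,\Delta\,F\Subset B_\varrho(x_0)$ and, without loss of generality, $P_E(F;B_\varrho(x_0))\le P_E(\hat\Omega;B_\varrho(x_0))\le c_3\varrho$, then \eqref{eq:almosthat} yields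
\[
P_E(\hat\Omega;B_\varrho(x_0))\le P_E(F;B_\varrho(x_0))+c_3\varrho^2 .
\]
This is Tamanini's almost-minimality condition, in which the error is $O(\varrho^{\,n-1+2\alpha})$, with $n=2$, $\alpha=\frac12$. By his theorem (there are no singular points in dimension $2$), after a change on a null set $\partial\hat\Omega$ is an embedded $C^{1,1/2}$ curve with $\hat\Omega$ locally on one side.

Flows of $D_2$-symmetric, compactly supported fields preserve $S$. So by minimality there is a Lagrange multiplier $\lambda$ with $\delta P(Y)-\lambda\,\delta\mu(Y)=0$ for all symmetric $Y$. This functional is linear and $D_2$-invariant, so averaging $Y$ over $D_2$ shows that it vanishes for all $Y\in C_c^\infty(\mathbb R^2;\mathbb R^2)$. Where $\partial\hat\Omega$ is (after a rotation) a graph $y=\upsilon(x)$, the weak equation is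
\[
\Big(\frac{f\upsilon'}{\sqrt{1+\upsilon'^2}}\Big)'=f_y\sqrt{1+\upsilon'^2}\mp\lambda f,\qquad f=f(x,\upsilon).
\]
The right side is continuous, so $\upsilon\in C^2$, and bootstrapping gives $\upsilon\in C^\infty$. Since the first variation of perimeter under a normal velocity $un$ is $\int(\kappa-\mathbf x\cdot n)uf\,ds$, and that of area is $\int uf\,ds$, the equation is \eqref{eq:first}.

\paragraph{Orthogonality.} Let $p\in\partial\hat\Omega$ lie on an axis. The tangent line at $p$ is invariant under reflection in that axis. If it were the axis itself, $\partial\hat\Omega$ near $p$ would be a graph over the axis invariant under the reflection, i.e.\ a segment of the axis; then $\hat\Omega$ would lie locally on one side of the axis only, against symmetry. So $\partial\hat\Omega$ meets the axes orthogonally. Moreover $O\notin\partial\hat\Omega$, as a tangent line at $O$ would have to be orthogonal to both axes. It follows that $\Gamma=\partial\hat\Omega\cap S$, and that the components of $\Gamma$ are free boundary curves with a common $\lambda$; they have finite weighted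 length because $P(\Omega)<\infty$, and they form a locally finite family because $\partial\hat\Omega$ is a closed set that is locally a graph. There is at least one, since $P(\Omega)>0$.

\paragraph{Second variation.} Let $u$ be smooth, compactly supported and $D_2$-symmetric on $\partial\hat\Omega$ with $\int uf\,ds=0$. Fix a smooth, compactly supported, $D_2$-symmetric $v$ with $\int vf\,ds\ne0$. By the implicit function theorem there is $a(t)$ with $a(0)=a'(0)=0$ such that displacing $\partial\hat\Omega$ by $(tu+a(t)v)n$ preserves area. The displaced regions are symmetric, hence come from competitors in $S$, so at $t=0$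
\[
0\le\frac{d^2}{dt^2}P=\frac{d^2}{dt^2}(P-\lambda\mu).
\]
The first derivative of $P-\lambda\mu$ at time $t$ is $\int(\kappa_t-\mathbf x_t\cdot n_t-\lambda)(\dot{\mathbf x}_t\cdot n_t)f\,ds_t$, where the subscript $t$ refers to the displaced curve, and the first bracket vanishes at $t=0$. So only the derivative of this bracket contributes to the second derivative at $t=0$. There $\dot{\mathbf x}=un$ and $\dot n=-u_sT$, hence
\[
\dot\kappa=-u_{ss}-\kappa^2u,\qquad \frac{d}{dt}(\mathbf x\cdot n)=u-(\mathbf x\cdot T)u_s .
\]
Since $f_s=-(\mathbf x\cdot T)f$, we have $(fu_s)_s=f\,(u_{ss}-(\mathbf x\cdot T)u_s)$, and therefore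
\[
0\le-\int u\,\big(u_{ss}-(\mathbf x\cdot T)u_s+(\kappa^2+1)u\big)f\,ds=\int_{\partial\hat\Omega}\big(u_s^2-(\kappa^2+1)u^2\big)f\,ds .
\]
Finally let $u$ be continuous, piecewise $C^1$, compactly supported on $\Gamma$ with mean zero and arbitrary values at the endpoints. Its symmetric extension to $\partial\hat\Omega$ is Lipschitz. Mollifying in arclength with an even kernel keeps the symmetry, and adding a small multiple of $v$ restores mean zero. These functions converge to the extension in $H^1$, so $\mathcal Q(u)\ge0$ on $\Gamma$. Extending by zero gives the stability of each component. This proves Proposition~\ref{prop:reg}. \qed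

\section{Which curves remain}\label{sec:types}

Let $\gamma$ be a free boundary curve. Put
\[
h=\mathbf x\cdot n,\qquad w=\mathbf x\cdot T=\tfrac12(r^2)_s .
\]
Then $h_s=\kappa w$, so by \eqref{eq:first} $\kappa_s=\kappa\,(r^2/2)_s$, that is,
\begin{equation}\label{eq:kappa}
\kappa=\mathcal C\,e^{r^2/2},\qquad \mathcal C\ \text{constant}.
\end{equation}

\begin{lemma}\label{lem:types}
If $\mathcal C=0$, then $\gamma$ is a ray. If $\mathcal C\ne0$, then $\gamma$ is compact and $\kappa$ has no zero; and $\gamma$ is \textup{(a)} a closed curve in the open quadrant, or \textup{(b)} an arc with both ends on one side of $S$, or \textup{(c)} an arc with one end on each side.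
\end{lemma}

\begin{proof}
If $\mathcal C=0$, then $\gamma$ is a line, half-line or segment. The quadrant $S$ contains no line, and no segment in $S$ is orthogonal to $\partial S$ at both its ends. So $\gamma$ is a half-line orthogonal to $\partial S$ at its endpoint, which is not $O$: a ray. If $\mathcal C\ne0$, then \eqref{eq:first} and \eqref{eq:kappa} give $|\mathcal C|e^{r^2/2}\le r+|\lambda|$. So $\gamma$ is bounded, hence compact: a closed curve or an arc. The ends of an arc lie on $\partial S\setminus\{O\}$, so the three cases are exhaustive.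
\end{proof}

\begin{lemma}\label{lem:raystable}
All rays are stable.
\end{lemma}
\begin{proof}
Here $\kappa=0$ and $f\,ds$ is a multiple of $\varphi(y)\,dy$ on a half-line. Extend a mean-zero $u$ evenly to the line and use the Gaussian Poincar\'e inequality: $\int u'^2\varphi\ge\int u^2\varphi$ if $\int u\varphi=0$.
\end{proof}

\begin{lemma}\label{lem:connected}
The boundary $\Gamma$ of a minimizer is connected.
\end{lemma}
\begin{proof}
Constants make $\mathcal Q$ negative, and with two components one can combine constants to have mean zero. Precisely, let $\gamma_1,\gamma_2$ be two components. Put $\zeta_i=1$ if $\gamma_i$ is compact; on a ray, with arclength $s$ from the endpoint, put $\zeta_i=1$ for $s\le j$, linear down to $0$ on $[j,j+1]$, then $0$. Let $u=\zeta_1$ on $\gamma_1$, $u=\alpha\zeta_2$ on $\gamma_2$ with $\alpha=-\int\zeta_1f\,ds/\int\zeta_2f\,ds$, and $u=0$ elsewhere. As $j\to\infty$, the integrals of $(\zeta_i)_s^2f$ tend to $0$ and $\alpha$ converges to some $\alpha_\infty$. So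
\[
\mathcal Q(u)\to-\int_{\gamma_1}(\kappa^2+1)f\,ds-\alpha_\infty^2\int_{\gamma_2}(\kappa^2+1)f\,ds<0,
\]
which contradicts Proposition~\ref{prop:reg}.
\end{proof}

\begin{lemma}\label{lem:ab}
Curves of types \textup{(a)} and \textup{(b)} are unstable.
\end{lemma}
\begin{proof}
Translations give the test functions. Let $Lu=u_{ss}-wu_s+(\kappa^2+1)u$; integration by parts gives for the associated bilinear form, on a compact curve,
\begin{equation}\label{eq:bil}
\mathcal Q(u,v)=-\int_\gamma u\,Lv\,f\,ds+\big[f\,u\,v_s\big].
\end{equation}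
For a unit vector $e$ let $n_e=n\cdot e$, $T_e=T\cdot e$. Then $(n_e)_s=\kappa T_e$ and, by $\kappa_s=\kappa w$, $(n_e)_{ss}=\kappa wT_e-\kappa^2n_e$. Hence
\[
Ln_e=\kappa wT_e-\kappa^2n_e-\kappa wT_e+\kappa^2n_e+n_e=n_e .
\]
Let $n_i=n\cdot e_i$. In type (a) there are no boundary terms. In type (b) with ends on the $x$-axis, $T=\pm e_2$ at the ends, so there $n_2=0$ and $(n_1)_s=\kappa\,T\cdot e_1=0$; thus the boundary terms in $\mathcal Q(n_1,n_1)$, $\mathcal Q(n_2,n_2)$ and $\mathcal Q(n_2,n_1)$, namely $[fn_1(n_1)_s]$, $[fn_2(n_2)_s]$ and $[fn_2(n_1)_s]$, all vanish; and $\mathcal Q(n_1,n_2)=\mathcal Q(n_2,n_1)$. If the ends are on the $y$-axis, exchange the indices. So in all cases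
\[
\mathcal Q(\alpha n_1+\beta n_2)=-\int_\gamma(\alpha n_1+\beta n_2)^2f\,ds .
\]
Since $\kappa\neq0$, $n$ is not constant, so $n_1,n_2$ are linearly independent. Thus $\mathcal Q$ is negative definite on a two-dimensional space, and this space contains a nonzero function of mean zero.
\end{proof}

For type (c) this argument breaks down: at the end on the $y$-axis $n=\pm e_2$ and $T=\pm e_1$, so the boundary term of $\mathcal Q(n_2,n_1)$ there has absolute value $f|\kappa|\ne0$. These arcs need a different idea.

\section{Arcs joining the two sides}\label{sec:arcs}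

\subsection{The normal angle as parameter}

Let $\gamma$ be of type (c), oriented from $(a,0)$ to $(0,b)$, with $n$ pointing out of the domain bounded by $\gamma$ and the segments from its ends to $O$. Hopf's Umlaufsatz (for a piecewise smooth simple closed curve traversed counterclockwise, total curvature plus the sum of exterior angles is $2\pi$) applies with three corners of exterior angle $\frac\pi2$, and gives $\int_\gamma\kappa\,ds=\frac\pi2$. As $\kappa$ has constant sign, $\kappa>0$. So the angle $\theta$ of $n=(\cos\theta,\sin\theta)$, for which $\theta_s=\kappa$, parametrizes $\gamma$ over $[0,\frac\pi2]$. Write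
\[
g=\kappa,\qquad \ell=-\lambda,\qquad h=g+\ell,
\]
and let primes denote $d/d\theta$. Then $h'=\mathbf x\cdot T=w$ and $w'=\frac1g-h$. Moreover $w=0$ at both ends by orthogonality. Hence
\begin{equation}\label{eq:ode}
g''=\frac1g-g-\ell,\qquad g'=w,\qquad g'(0)=g'(\tfrac\pi2)=0 .
\end{equation}
Since $ds=d\theta/g$ and, by \eqref{eq:kappa}, $f=\frac{\mathcal C}{2\pi g}$ with $\mathcal C>0$, we get $\mathcal Q(u)=\frac{\mathcal C}{2\pi}\mathcal B(u)$ with
\begin{equation}\label{eq:B}
\mathcal B(u)=\int_0^{\pi/2}\big(u'^2-\rho u^2\big)\,d\theta,\qquad \rho=1+g^{-2},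
\end{equation}
and $u$ has mean zero if and only if $\int_0^{\pi/2}u\,g^{-2}\,d\theta=0$. Differentiating \eqref{eq:ode} gives
\begin{equation}\label{eq:jacobi}
w''+\rho w=0,\qquad w(0)=w(\tfrac\pi2)=0 .
\end{equation}
So $w=g'$ is a Dirichlet solution of the Jacobi equation, while stability concerns functions free at the ends. If $g$ is constant, then $w\equiv0$, so $r$ is constant and $\gamma$ is a quartercircle.

\subsection{The quartercircles, and the idea of the proof}\label{sec:model}

\begin{lemma}\label{lem:circle}
The quartercircle of radius $R$ is stable if and only if $R^2\le3$.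
\end{lemma}
\begin{proof}
Here $g=1/R$ and $\rho=1+R^2$ are constant. Mean-zero functions are $u=\sum_{k\ge1}a_k\cos2k\theta$, and $\mathcal B(u)=\frac\pi4\sum_{k\ge1}a_k^2(4k^2-1-R^2)$. This is nonnegative for all such $u$ if and only if $R^2\le3$.
\end{proof}

The critical function is $\cos 2\theta$. At $R=\sqrt3$, i.e.\ $g=1/\sqrt3$ and $\ell=2/\sqrt3$, the linearization of \eqref{eq:ode} at the circle is $\eta''+4\eta=0$, which has the solution $\cos2\theta$ with $\eta'=0$ at both ends. So linearization does not rule out noncircular solutions near this circle, and there the estimates below cannot have much slack.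

What survives of the computation on other arcs? Suppose $w>0$ on $(0,\frac\pi2)$. If $q$ is smooth and vanishes at the ends, then, by \eqref{eq:jacobi},
\begin{equation}\label{eq:picone}
q'^2-\rho q^2=w^2\Big(\big(\tfrac qw\big)'\Big)^2+\Big(\frac{q^2w'}{w}\Big)'\qquad\text{on }(0,\tfrac\pi2).
\end{equation}
Since $w$ has simple zeros at the ends, $q^2w'/w\to0$ there; integrating over compact subintervals and passing to the limit, we get $\mathcal B(q)\ge0$. For $q=\sin2\theta$ this gives
\[
\mathcal B(\cos2\theta)\le\mathcal B(\cos2\theta)+\mathcal B(\sin2\theta)=\int_0^{\pi/2}(4-\rho)\,d\theta=\int_0^{\pi/2}(3-g^{-2})\,d\theta .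
\]
\emph{The trigonometric functions have disappeared}, and what is left is an integral of powers of $g$, about which \eqref{eq:ode} provides information. Two things are missing: $\cos2\theta$ need not have mean zero, and we need to know the sign of the integral. For the first we take more generally
\[
p+iq=(k_1+ik_2)e^{2i\theta}
\]
with real functions $k_1,k_2$. The function $q$ vanishes at the ends exactly if $k_2$ does. There is a natural choice: in complex notation $\mathbf x=(h+ig')e^{i\theta}$ and $n=e^{i\theta}$, so the products $\mathbf x\,n=(h+ig')e^{2i\theta}$ and $n^2=e^{2i\theta}$ both have the required form, both reduce to multiples of $e^{2i\theta}$ on a quartercircle, and one free coefficient in a combination of them suffices to arrange mean zero. This is what we shall do in Section~\ref{sec:destab}. First we show that the assumption on $w$ is no restriction.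

\begin{lemma}\label{lem:mono}
If $\gamma$ is of type \textup{(c)}, noncircular and stable, then $g'$ has no zero in $(0,\frac\pi2)$.
\end{lemma}
\begin{proof}
Suppose $w(\theta_0)=0$ with $0<\theta_0<\frac\pi2$. Let $u=\alpha w$ on $[0,\theta_0]$ and $u=\beta w$ on $[\theta_0,\frac\pi2]$, with $(\alpha,\beta)\ne(0,0)$ chosen such that $u$ has mean zero. By \eqref{eq:jacobi}, integration by parts on each piece gives $\mathcal B(u)=0$. For mean-zero $v$, stability gives $\mathcal B(u+tv)\ge0$ for all real $t$, so the bilinear form satisfies $\mathcal B(u,v)=0$. Hence, for some constant $K$, $\mathcal B(u,v)=K\int vg^{-2}\,d\theta$ for \emph{all} $v$, which means that $u$ is $C^2$, $u''+\rho u=-Kg^{-2}$, and $u'(0)=u'(\frac\pi2)=0$. But $w'(0)$ and $w'(\frac\pi2)$ are nonzero, because $w\not\equiv0$ solves \eqref{eq:jacobi} and vanishes at both ends. So $\alpha=\beta=0$, a contradiction.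
\end{proof}

\begin{proposition}\label{prop:unstable}
Every noncircular free boundary curve of type \textup{(c)} is unstable.
\end{proposition}

The reflection in $y=x$ replaces $g(\theta)$ by $g(\frac\pi2-\theta)$. So by Lemma~\ref{lem:mono} it suffices to show that $\gamma$ is unstable if
\begin{equation}\label{eq:ass}
g'>0\quad\text{on }(0,\tfrac\pi2).
\end{equation}
\emph{We assume \eqref{eq:ass} from now on until the end of Section~\ref{sec:neg}.}

\section{Identities and convexity}\label{sec:ident}

Write $\langle F\rangle=\frac2\pi\int_0^{\pi/2}F\,d\theta$. For smooth $F$,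
\begin{equation}\label{eq:ibp}
\langle F\cos2\theta\rangle=-\tfrac12\langle F'\sin2\theta\rangle .
\end{equation}
We collect what \eqref{eq:ode} says about averages of powers of $g$.

\paragraph{Three identities.} First, $\langle g''\rangle=0$ gives
\begin{equation}\label{eq:i}
\langle 1/g\rangle=\langle g\rangle+\ell .
\end{equation}
Second, $\langle g''\cos2\theta\rangle=2\langle g'\sin2\theta\rangle=-4\langle g\cos2\theta\rangle$, so \eqref{eq:ode} gives $\langle g^{-1}\cos2\theta\rangle=-3\langle g\cos2\theta\rangle$, which by \eqref{eq:ibp} is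
\begin{equation}\label{eq:ii}
\langle g'g^{-2}\sin2\theta\rangle=3\langle g'\sin2\theta\rangle .
\end{equation}
Third, let $W=gg'$. Then $W'=g'^2+1-g^2-\ell g$, and
\begin{equation}\label{eq:W}
W''=2g'\Big(\frac1g-g-\ell\Big)-2gg'-\ell g',\qquad\text{i.e.}\quad W''+4W=\Big(\frac2g-3\ell\Big)g' .
\end{equation}
As $W$ and $\sin2\theta$ vanish at both ends, $\int(W''+4W)\sin2\theta\,d\theta=0$, so
\begin{equation}\label{eq:iii}
2X=3\ell\,\langle g'\sin2\theta\rangle,\qquad X:=\Big\langle\frac{g'}g\sin2\theta\Big\rangle>0 .
\end{equation}
In particular $\ell>0$.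

\paragraph{Normalization.} Define probability averages
\[
\mathbb E_1[F]=\frac1X\Big\langle F\,\frac{g'}g\sin2\theta\Big\rangle,\qquad \mathbb E_0[F]=\frac{\langle F\,g'\sin2\theta\rangle}{\langle g'\sin2\theta\rangle}=\frac{\mathbb E_1[gF]}{\mathbb E_1[g]} .
\]
By \eqref{eq:ii} and \eqref{eq:iii}, $\mathbb E_1[g]=\frac2{3\ell}$ and $\mathbb E_1[1/g]=\frac2\ell$. So with
\[
z=\frac\ell{2g}
\]
we have
\begin{equation}\label{eq:E1}
\mathbb E_1[z]=1,\qquad \beta:=\mathbb E_1[1/z]=\frac4{3\ell^2}>1 ,
\end{equation}
the inequality by Jensen, strict since $z$ is not constant. Thus $\ell^2<\frac43$, and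
\begin{equation}\label{eq:sigma}
\sigma:=\tfrac43-\ell^2\in(0,\tfrac43),\qquad 1-\tfrac1\beta=\tfrac34\sigma .
\end{equation}
For the circle of radius $\sqrt3$ we have $z\equiv1$ and $\ell^2=\frac43$; so $\sigma$ and the variances
\[
\nu:=\mathbb E_1[z^2]-1>0,\qquad V:=\mathbb E_1\big[(1/z-\beta)^2\big]
\]
measure the distance from it.

\paragraph{Convexity.} Let $v=\sin^2\theta\in[0,1]$, so $dv=\sin2\theta\,d\theta$.

\begin{lemma}\label{lem:convex}
As functions of $v$, $g$ is concave and $g^2$ is convex.
\end{lemma}
\begin{proof}
With $\mathsf s=\sin2\theta$, so $\mathsf s''=-4\mathsf s$, \eqref{eq:jacobi} gives $(w'\mathsf s-w\mathsf s')'=(3-g^{-2})w\mathsf s$. The function $w'\mathsf s-w\mathsf s'$ vanishes at both ends, so the right side has zero integral. As $w\mathsf s>0$ inside and $3-g^{-2}$ is strictly increasing, the right side is first negative, then positive. So $w'\mathsf s-w\mathsf s'\le0$, i.e.\ $dg/dv=w/\mathsf s$ is nonincreasing.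

Likewise \eqref{eq:W} gives $(W'\mathsf s-W\mathsf s')'=(\frac2g-3\ell)g'\mathsf s$, again with zero integral, now first positive, then negative. So $W'\mathsf s-W\mathsf s'\ge0$, i.e.\ $d(g^2/2)/dv=W/\mathsf s$ is nondecreasing.
\end{proof}

\begin{lemma}\label{lem:A}
$\langle g\rangle\ge\mathbb E_0[g]$.
\end{lemma}
\begin{proof}
By \eqref{eq:ibp}, $\mathbb E_0[g]=\langle(g^2/2)'\sin2\theta\rangle/\langle g'\sin2\theta\rangle=\langle g^2\cos2\theta\rangle/(2\langle g\cos2\theta\rangle)$. Pair $\theta\in[0,\frac\pi4]$ with $\frac\pi2-\theta$: put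
\[
m=\tfrac12\big(g(\tfrac\pi2-\theta)+g(\theta)\big),\qquad d=\tfrac12\big(g(\tfrac\pi2-\theta)-g(\theta)\big)\ge0,
\]
and let $[\,\cdot\,]$ be the mean over $[0,\frac\pi4]$. Since $g(\theta)^2-g(\frac\pi2-\theta)^2=-4md$ and $\cos2\theta$ is odd under the pairing,
\[
\langle g\rangle=[m],\qquad \mathbb E_0[g]=\frac{[m\,d\cos2\theta]}{[d\cos2\theta]} .
\]
Both $\cos2\theta$ and $d$ are nonnegative and nonincreasing on $[0,\frac\pi4]$, so $d\cos2\theta$ is nonincreasing. The paired points correspond to $v$ and $1-v$ with $v\le\frac12$, so $m$ is nondecreasing because $g$ is concave in $v$. Chebyshev's inequality for oppositely ordered functions gives $[m\,d\cos2\theta]\le[m][d\cos2\theta]$.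
\end{proof}

\paragraph{Consequences.} Put
\[
\tau=\ell\langle g\rangle-\tfrac23,\qquad U=\langle\ell/g\rangle=2\langle z\rangle,\qquad Z=\langle\ell^2/g^2\rangle=4\langle z^2\rangle .
\]
We need lower bounds for $\tau$ and $Z$. By Lemma~\ref{lem:A}, $\langle1/z\rangle\ge\mathbb E_0[1/z]=\mathbb E_1[z^{-2}]/\mathbb E_1[z^{-1}]=\beta+V/\beta$. Since $\tau=\frac{\ell^2}2\langle1/z\rangle-\frac23=\frac2{3\beta}\langle1/z\rangle-\frac23$, this gives
\begin{equation}\label{eq:tauV}
\tau\ge\frac23\,\frac V{\beta^2}\ge0 .
\end{equation}
The covariance of $z$ and $1/z$ under $\mathbb E_1$ is $1-\beta$, so by Cauchy--Schwarz $(\beta-1)^2\le V\nu$, and with \eqref{eq:sigma}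
\begin{equation}\label{eq:taunu}
\tau\ge\frac23\cdot\frac{(1-1/\beta)^2}{\nu}=\frac38\,\frac{\sigma^2}\nu .
\end{equation}
By \eqref{eq:i},
\begin{equation}\label{eq:U}
U=\ell\langle g\rangle+\ell^2=2-\sigma+\tau .
\end{equation}
Since $z'=-z\,g'/g$, \eqref{eq:ibp} gives
\begin{equation}\label{eq:cz}
\langle z\cos2\theta\rangle=\tfrac12X\,\mathbb E_1[z]=\tfrac12X,\qquad \langle z^2\cos2\theta\rangle=X\,\mathbb E_1[z^2]=(1+\nu)X .
\end{equation}
Finally $1-\cos2\theta\ge0$ has mean $1$, so $\langle(1-\cos2\theta)z^2\rangle\ge\langle(1-\cos2\theta)z\rangle^2$; multiplied by $4$ this reads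
\begin{equation}\label{eq:Z}
Z\ge4(1+\nu)X+(U-X)^2,\qquad U-X=2\langle(1-\cos2\theta)z\rangle>0 .
\end{equation}

\section{The destabilizing function}\label{sec:destab}

Following Section~\ref{sec:model}, let
\[
p+iq=(k_1+ik_2)e^{2i\theta},\qquad k_1=g+\ell\varepsilon,\qquad k_2=g',\qquad \varepsilon=\frac1{4(1+\nu)}\in(0,\tfrac14).
\]
Since $h=g+\ell$, this is the combination $\mathbf x\,n-\ell(1-\varepsilon)n^2$.

\begin{proposition}\label{prop:sum}
The function $p=k_1\cos2\theta-k_2\sin2\theta$ has mean zero, and $\mathcal B(p)\le\frac\pi2\Sigma$ with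
\begin{equation}\label{eq:Sigma}
\Sigma=\sigma(2\varepsilon-3\varepsilon^2)-(3-4\varepsilon)\tau+\varepsilon^2(4-Z) .
\end{equation}
\end{proposition}

\begin{proof}
\emph{Mean zero.} By \eqref{eq:ibp} with $F=1/g$, $-\langle g'g^{-2}\sin2\theta\rangle=-2\langle g^{-1}\cos2\theta\rangle$. With $g^{-1}=2z/\ell$ and \eqref{eq:cz},
\[
\langle pg^{-2}\rangle=\langle(\ell\varepsilon g^{-2}-g^{-1})\cos2\theta\rangle=\frac{4\varepsilon(1+\nu)X-X}\ell=0 .
\]
This is what determines $\varepsilon$.

\emph{The partner.} The function $q=k_1\sin2\theta+k_2\cos2\theta$ vanishes at both ends, since $k_2=g'$ does. So $\mathcal B(q)\ge0$ by \eqref{eq:picone}, where \eqref{eq:ass} is used, and $\mathcal B(p)\le\mathcal B(p)+\mathcal B(q)$.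

\emph{The sum.} With $k=k_1+ik_2$,
\[
p'^2+q'^2=|k'+2ik|^2=k_1'^2+k_2'^2+4|k|^2+4(k_1k_2'-k_1'k_2),
\]
and $\int k_1k_2'=-\int k_1'k_2$ because $k_2$ vanishes at the ends. All integrals being over $[0,\frac\pi2]$,
\begin{align*}
\mathcal B(p)+\mathcal B(q)&=\int\big(k_1'^2+k_2'^2-8k_1'k_2+(3-g^{-2})(k_1^2+k_2^2)\big)\,d\theta\\
&=\int\big(-4g'^2+g''^2-g'^2g^{-2}+(3-g^{-2})(g+\ell\varepsilon)^2\big)\,d\theta .
\end{align*}
By \eqref{eq:jacobi}, $\int g''^2=\int\rho g'^2=\int(1+g^{-2})g'^2$, so the first three terms contribute $-3\int g'^2$; and $\int g'^2=-\int gg''=\int(g^2+\ell g-1)$. The terms $\pm3g^2$ cancel, and the sum equals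
\[
\int\Big(2-3\ell g+6\varepsilon\ell g+3\ell^2\varepsilon^2-\frac{2\varepsilon\ell}g-\frac{\varepsilon^2\ell^2}{g^2}\Big)d\theta .
\]
With $\ell\langle g\rangle=U-\ell^2$ from \eqref{eq:U}, this is $\frac\pi2\Sigma$ with
\[
\Sigma=2-(3-4\varepsilon)U+3\ell^2(1-\varepsilon)^2-\varepsilon^2Z .
\]
Insert $U=2-\sigma+\tau$ and $3\ell^2=4-3\sigma$. The terms free of $\sigma,\tau,Z$ are $2-6+8\varepsilon+4(1-\varepsilon)^2=4\varepsilon^2$, and the coefficient of $\sigma$ is $3-4\varepsilon-3(1-\varepsilon)^2=2\varepsilon-3\varepsilon^2$. This is \eqref{eq:Sigma}.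
\end{proof}

As a check, insert the values of the circle of radius $\sqrt3$ formally: $\sigma=\tau=0$, $Z=4$ give $\Sigma=0$, in accordance with Lemma~\ref{lem:circle}.

\section{The sum is negative}\label{sec:neg}

We show $\Sigma<0$; with Proposition~\ref{prop:sum} this proves Proposition~\ref{prop:unstable}. In \eqref{eq:Sigma} only the first term is certainly positive, and it must be beaten by lower bounds for $\tau$ and $Z$. If $X$ is not small, \eqref{eq:taunu} and \eqref{eq:Z} suffice. If $X$ is small they do not (for $X=0$ the bound \eqref{eq:case1} below would be negative for small $\sigma$), but then $g$ varies little, and \eqref{eq:taunu} can be replaced by a bound linear in $\sigma$. The second case works for $X<1/\sqrt{12}$, and the threshold $\frac27$ is just below this number.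

\subsection{Case 1: $X\ge\frac27$}

Divide \eqref{eq:Sigma} by $\varepsilon^2$. Since $1/\varepsilon=4(1+\nu)$, we have $\frac2\varepsilon-3=5+8\nu$ and $\frac{3-4\varepsilon}{\varepsilon^2}=16(1+\nu)(2+3\nu)$. By \eqref{eq:taunu},
\[
16(1+\nu)(2+3\nu)\,\tau\ \ge\ \frac{6(1+\nu)(2+3\nu)}\nu\,\sigma^2=H\sigma^2,\qquad H:=30+18\nu+\frac{12}\nu .
\]
Hence
\begin{equation}\label{eq:div}
-\Sigma/\varepsilon^2\ \ge\ Z-4-(5+8\nu)\sigma+H\sigma^2 .
\end{equation}

(i) Let $X\le2-\sigma$. Then $U-X=2-\sigma-X+\tau\ge2-\sigma-X\ge0$, so \eqref{eq:Z} gives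
\[
Z-4\ge4(1+\nu)X+(2-\sigma-X)^2-4=4\nu X-4\sigma+(X+\sigma)^2 ,
\]
and
\begin{equation}\label{eq:case1}
-\Sigma/\varepsilon^2\ge4\nu X+(X+\sigma)^2-(9+8\nu)\sigma+H\sigma^2 .
\end{equation}
The right side increases in $X>0$. At $X=\frac27$ it is the quadratic polynomial in $\sigma$
\[
\Big(\frac{8\nu}7+\frac4{49}\Big)-\Big(\frac{59}7+8\nu\Big)\sigma+\Big(31+18\nu+\frac{12}\nu\Big)\sigma^2 ,
\]
whose discriminant is negative: $49$ times its negative is
\[
16\Big(31+18\nu+\frac{12}\nu\Big)(14\nu+1)-(59+56\nu)^2=896\nu^2+624\nu-297+\frac{192}\nu>0,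
\]
because $624\nu+192/\nu\ge2\sqrt{624\cdot192}=2\sqrt{119808}>692$. So $\Sigma<0$.

(ii) Let $X>2-\sigma$. Then $Z\ge4(1+\nu)X>4(1+\nu)(2-\sigma)$, and \eqref{eq:div} gives
\[
-\Sigma/\varepsilon^2>(4+8\nu)-(9+12\nu)\sigma+H\sigma^2>0,
\]
again by the discriminant: $(9+12\nu)^2=81+216\nu+144\nu^2<480+1248\nu+576\nu^2=4(4+8\nu)(30+18\nu)$, and $H>30+18\nu$.

\subsection{Case 2: $X<\frac27$}

\paragraph{The ratio of the extreme curvatures is less than $2$.} Let $M=g(\frac\pi2)/g(0)>1$ and $t=g/g(0)\in[1,M]$. We bound $X$ from below in terms of $M$. Since $\sin2\theta=2\sqrt{v(1-v)}$,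
\[
X=\frac2\pi\int_0^{\pi/2}\frac{g'}g\sin2\theta\,d\theta=\frac4\pi\int_1^M\sqrt{v(1-v)}\,\frac{dt}t .
\]
By Lemma~\ref{lem:convex}, $t\ge1+(M-1)v$ and $t^2\le1+(M^2-1)v$, that is,
\[
v_2\le v\le v_1,\qquad v_1=\frac{t-1}{M-1},\qquad v_2=\frac{t^2-1}{M^2-1}.
\]
As $v(1-v)$ is concave in $v$, $v(1-v)\ge\min_iv_i(1-v_i)$. Moreover, for $1<t<M$,
\[
\frac{v_1(1-v_1)}{v_2(1-v_2)}=\frac{(M+1)^2}{(t+1)(t+M)}\ge\frac{(M+1)^2}{(M+1)\,2M}=\frac{M+1}{2M},
\]
and $\frac{M+1}{2M}\le1$. Hence $v(1-v)\ge\frac{M+1}{2M}\,v_2(1-v_2)$ and
\begin{equation}\label{eq:XM}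
X\ge\sqrt{\frac{M+1}{2M}}\;I,\qquad I:=\frac4\pi\int_1^M\sqrt{v_2(1-v_2)}\,\frac{dt}t .
\end{equation}
To compute $I$, let $\alpha=\frac1{M^2-1}$; then $t^2=1+v_2/\alpha$ and $\frac{dt}t=\frac{dv_2}{2(v_2+\alpha)}$. From $v(1-v)=(v+\alpha)(1+\alpha-v)-\alpha(1+\alpha)$,
\[
\int_0^1\frac{\sqrt{v(1-v)}}{v+\alpha}\,dv=\int_0^1\frac{1+\alpha-v}{\sqrt{v(1-v)}}\,dv-\alpha(1+\alpha)\int_0^1\frac{dv}{(v+\alpha)\sqrt{v(1-v)}} .
\]
The first integral on the right is $\pi(\frac12+\alpha)$. The second is, with $v=\sin^2\psi$, equal to $2\int_0^{\pi/2}\frac{d\psi}{\sin^2\psi+\alpha}=\frac\pi{\sqrt{\alpha(1+\alpha)}}$ (substitute $\tan\psi$). So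
\[
I=\frac2\pi\cdot\pi\Big(\frac12+\alpha-\sqrt{\alpha(1+\alpha)}\Big)=\big(\sqrt{1+\alpha}-\sqrt\alpha\big)^2=\frac{(M-1)^2}{M^2-1}=\frac{M-1}{M+1},
\]
and \eqref{eq:XM} becomes
\[
X\ge\frac{M-1}{\sqrt{2M(M+1)}} .
\]
The right side increases in $M$ (the logarithmic derivative of its square is $\frac2{M-1}-\frac1M-\frac1{M+1}>0$) and equals $1/\sqrt{12}>\frac27$ at $M=2$. So $X<\frac27$ forces $M<2$.

\paragraph{A linear bound for $\tau$.} Since $\mathbb E_1[z]=1$ and $z$ is not constant, $\min z<1$; as $\max z/\min z=M<2$, we have $z<2$ everywhere. Therefore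
\[
0<\mathbb E_1\big[(1/z-\beta)^2(2-z)\big]=2V-\big(\mathbb E_1[1/z]-2\beta+\beta^2\mathbb E_1[z]\big)=2V-(\beta^2-\beta).
\]
With \eqref{eq:tauV} and \eqref{eq:sigma},
\[
\tau\ge\frac23\,\frac V{\beta^2}>\frac13\Big(1-\frac1\beta\Big)=\frac\sigma4 .
\]

\paragraph{Conclusion.} By \eqref{eq:U} and $\sigma<\frac43$, $U>2-\frac34\sigma>0$, so by the Cauchy--Schwarz inequality $Z\ge U^2>(2-\frac34\sigma)^2>4-3\sigma$. Inserting $\tau>\frac\sigma4$ and $4-Z<3\sigma$ in \eqref{eq:Sigma} gives
\[
\Sigma<\sigma\Big(2\varepsilon-3\varepsilon^2-\frac{3-4\varepsilon}4+3\varepsilon^2\Big)=\sigma\Big(3\varepsilon-\frac34\Big)<0,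
\]
since $\varepsilon<\frac14$. This completes the proof of Proposition~\ref{prop:unstable}. \qed

\section{Rays against quartercircles}\label{sec:compare}

By Proposition~\ref{prop:reg} and Lemma~\ref{lem:connected} the boundary of a minimizer is one stable free boundary curve; by Lemmas~\ref{lem:types} and~\ref{lem:ab} and Proposition~\ref{prop:unstable} it is a ray or a quartercircle. Such a curve separates $S$ into two parts, and the minimizer is one of them. So, up to reflection in $y=x$, a minimizer of area $A$ is one of four regions, with perimeters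
\begin{equation}\label{eq:four}
J(A),\quad J(\tfrac14-A),\quad C(A),\quad C(\tfrac14-A).
\end{equation}

\begin{lemma}\label{lem:half}
For $0<A<\frac18$: $J(A)<J(\frac14-A)$ and $C(A)<C(\frac14-A)$.
\end{lemma}
\begin{proof}
From $dA=-\frac12\varphi(c)\,dc$ and $dJ=-\frac12c\,\varphi(c)\,dc$ we get $J'(A)=c>0$, so $J$ is increasing on $(0,\frac14)$. For $C$ put $x=4A\in(0,\frac12)$; then $C(A)=\frac14x\sqrt{2\ln(1/x)}$, and after squaring the claim is $D(x)>0$ for
\[
D(x)=(1-x)^2\ln\frac1{1-x}-x^2\ln\frac1x .
\]
Now $D(0^+)=D(\frac12)=0$ and $D'(x)=1-2\big[x\ln\frac1x+(1-x)\ln\frac1{1-x}\big]$. The bracket increases from $0$ to $\ln2>\frac12$ on $(0,\frac12)$, its derivative being $\ln\frac{1-x}x>0$. So $D$ first increases and then decreases, and $D>0$ on $(0,\frac12)$.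
\end{proof}

\begin{lemma}\label{lem:cross}
There is exactly one $A_0\in(0,\frac14)$ with $J(A_0)=C(A_0)$. We have $C>J$ on $(0,A_0)$ and $C<J$ on $(A_0,\frac14)$, and $0.0722<A_0<0.0746$.
\end{lemma}
\begin{proof}
Let $\delta=C-J$. We saw $J'=c$, so $J''=dc/dA=-1/J$. From $dA=-C\,dR$ and $dC=\frac14(1-R^2)e^{-R^2/2}\,dR$ we get $C'=R-\frac1R$ and $C''=-(1+R^{-2})/C$. Hence, \emph{where $\delta\le0$},
\[
\delta''=-\frac{1+R^{-2}}C+\frac1J<0 .
\]
So no component of the open set $\{\delta<0\}$ can have $\delta\to0$ at both ends, since a concave function with zero end values is nonnegative. As $A\to0$, $\delta\to0$; as $A\to\frac14$, $\delta\to-\frac12\varphi(0)<0$. So $\{\delta<0\}$ is nonempty and each of its components has right end $\frac14$, which means $\{\delta<0\}=(A_0,\frac14)$ for some $A_0\ge0$. If $\delta(x)=0$ with $0<x<A_0$, then $x$ is an interior minimum of $\delta$ although $\delta''(x)<0$, which is impossible. Thus $\delta>0$ on $(0,A_0)$. It remains to locate $A_0$ (in particular $A_0>0$, whence $\delta(A_0)=0$).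

At $A=\frac12\bar\Phi(c)$ we have $C^2=\frac12\bar\Phi^2\ln\frac1{2\bar\Phi}$ and $J^2=\frac14\varphi^2$, so
\[
\delta>0\iff2\bar\Phi(c)^2\ln\frac1{2\bar\Phi(c)}>\varphi(c)^2 .
\]
We use $\Phi(c)-\frac12=\varphi(c)\sum_{k\ge0}\frac{c^{2k+1}}{1\cdot3\cdots(2k+1)}$ and call the sum $\Pi(c)$; the tails after the nine terms listed below are less than $10^{-7}$. The numbers are rounded.

At $c=1.06$: $\varphi=0.227470$ and
\begin{align*}
\Pi&=1.06+0.397005+0.089215+0.014320+0.001788\\
&\quad+0.000183+0.000016+0.000001+0.0000001=1.56253,
\end{align*}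
so $\bar\Phi=0.5-0.355428=0.144572$ and $A=0.07228\ldots$. Then $2\bar\Phi^2=0.041802$, $\ln\frac1{2\bar\Phi}=1.24083$, with product $0.05187$, while $\varphi^2=0.05174$. So $\delta>0$.

At $c=1.04$: $\varphi=0.232297$ and
\begin{align*}
\Pi&=1.04+0.374955+0.081110+0.012533+0.001506\\
&\quad+0.000148+0.000012+0.000001+0.0000001=1.51027,
\end{align*}
so $\bar\Phi=0.5-0.350830=0.149170$ and $A=0.07458\ldots$. Then $2\bar\Phi^2=0.044503$, $\ln\frac1{2\bar\Phi}=1.20952$, with product $0.05383$, while $\varphi^2=0.05396$. So $\delta<0$.

The differences, computed before the last rounding, are about $1.27\cdot10^{-4}$ and $-1.34\cdot10^{-4}$. The rounding errors are below $10^{-5}$: $\varphi$ is known to within $10^{-6}$, $\bar\Phi$ to within a few units of $10^{-6}$, and the derivative $4x\ln\frac1{2x}-2x$ of $2x^2\ln\frac1{2x}$ is less than $\frac12$ in absolute value for $x$ near these values of $\bar\Phi$. Hence $0.0722<A_0<0.0746$.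
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:cross}, $A_0$ exists, is unique, and $A_0<0.0746<\frac18$. Let $0<A<\frac18$. A minimizer exists and is one of the four regions in \eqref{eq:four}. By Lemma~\ref{lem:half} those with perimeters $J(\frac14-A)$ and $C(\frac14-A)$ are strictly beaten. For $A<A_0$ we have $J<C$, so the region to the right of a ray is the unique minimizer up to reflection; at $A_0$ we have $J=C$, and the minimizers are exactly the ray and the quartercircle regions; for $A_0<A<\frac18$ we have $C<J$, and the region outside a quartercircle is the unique minimizer.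
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) By Lemmas~\ref{lem:types} and~\ref{lem:ab} and Proposition~\ref{prop:unstable}, a stable free boundary curve is a ray or a quartercircle. Rays are stable by Lemma~\ref{lem:raystable}, and a quartercircle is stable if and only if $R\le\sqrt3$ by Lemma~\ref{lem:circle}.

(b) The formula for the least perimeter holds because a minimizer exists, is among the four regions in \eqref{eq:four}, and all four are admissible. For $A<\frac18$ the minimizers are given by Theorem~\ref{thm:main}. For $A>\frac18$ pass to complements in $S$, which have area $\frac14-A$ and the same perimeter. For $A=\frac18$ the perimeters in \eqref{eq:four} are $J(\frac18)$ and $C(\frac18)$, each twice, and $C(\frac18)<J(\frac18)$ since $\frac18>A_0$. So the minimizers are exactly the inside and the outside of the quartercircle with $e^{-R^2/2}=\frac12$, i.e.\ $R=\sqrt{2\ln2}$.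
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{Isoperimetric Regions in Gauss Sectors}, \texttt{https://scholar.rose-hulman.edu/cgi/viewcontent.cgi?article=1182\&context=rhumj}.
\end{thebibliography}

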